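\title{Nonresonance along a sequence of amplitudes below the first eigenvalue of the $m$-Laplacian}

\begin{abstract}
We consider the Dirichlet problem $-\Delta_m u=f(u)+h$ on a smooth bounded domain $\Omega\subset\mathbb{R}^N$, with $f$ continuous, $F$ its primitive and $h$ bounded, and ask whether it is solvable as soon as the lower limits of $mF(u)/|u|^m$ at $+\infty$ and at $-\infty$ lie below the first eigenvalue $\lambda_{1,m}(\Omega)$. We show that this holds for all smooth bounded domains of $\mathbb{R}^N$ exactly when $N=1$. For every $N\ge2$ and $m>1$ it fails on some domain, and it fails on every ball when $N>m/(m-1)$. On balls we bound the true threshold from both sides; it grows linearly in $N$, while the eigenvalue grows at least like $(N/m)^m$.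
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Omega\subset\mathbb{R}^N$, $N\ge1$, be a smooth bounded domain (a domain is a connected open set), let $m>1$ and $m'=m/(m-1)$, and let $\Delta_m u=\operatorname{div}(|\nabla u|^{m-2}\nabla u)$ be the $m$-Laplacian. Given a continuous function $f:\mathbb{R}\to\mathbb{R}$ and $h\in L^\infty(\Omega)$, we study
\begin{equation}\label{eq:P}
-\Delta_m u=f(u)+h\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .
\end{equation}
A \emph{solution} is a function $u\in W^{1,m}_0(\Omega)\cap L^\infty(\Omega)$ such that $\int|\nabla u|^{m-2}\nabla u\cdot\nabla v=\int(f(u)+h)v$ for all $v\in W^{1,m}_0(\Omega)$. No growth condition is imposed on $f$. For a bounded open set $U$ let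
\[
\lambda_{1,m}(U)=\inf_{w\in W^{1,m}_0(U)\setminus\{0\}}\frac{\int|\nabla w|^m}{\int|w|^m};
\]
for $U=\Omega$ this is the first Dirichlet eigenvalue of $-\Delta_m$. Put $F(u)=\int_0^uf(s)\,ds$ and
\[
\ell_+(f)=\liminf_{u\to+\infty}\frac{mF(u)}{|u|^m},\qquad \ell_-(f)=\liminf_{u\to-\infty}\frac{mF(u)}{|u|^m}.
\]

The quotient $mF(u)/|u|^m$ compares $f$ with the homogeneous nonlinearities $\lambda|u|^{m-2}u$, for which it equals $\lambda$; since $m>1$, adding a bounded function to $f$ does not change $\ell_\pm(f)$. If the quotient stays below some $\kappa<\lambda_{1,m}(\Omega)$ for \emph{all} large $|u|$, then the energy $\frac1m\int|\nabla u|^m-\int F(u)-\int hu$ is at least $\frac1m(1-\kappa^+/\lambda_{1,m}(\Omega))\int|\nabla u|^m-C-\|h\|_\infty\|u\|_1$, hence coercive. If the quotient is identically $\lambda_{1,m}(\Omega)$, then \eqref{eq:P} has no solution for $h=1$ (Lemma~\ref{lem:ceiling}). A condition on $\ell_\pm(f)$ is much weaker than the first assumption: it restricts the quotient only along one sequence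 of amplitudes in each direction.

The following results are quoted in \cite{source}.\footnote{In \cite{source} the quotient is written $pF(u)/u^m$. We write $mF(u)/|u|^m$, so that the coefficient matches the exponent and the quotient is defined for negative $u$ and non-integer $m$.} Let $R(\Omega)$ be the radius of the smallest open ball centered at $0$ that contains $\Omega$, and let
\[
\mu'_m=(m-1)\Big(\frac{I_m}{R(\Omega)}\Big)^m,\qquad I_m=\int_0^1\frac{ds}{(1-s^m)^{1/m}} ,
\]
which is the first eigenvalue of the one-dimensional $m$-Laplacian on an interval of length $2R(\Omega)$. Then \eqref{eq:P} is solvable for every $h\in L^\infty(\Omega)$ if $\ell_+(f)<\mu'_m$ and $\ell_-(f)<\mu'_m$. For $N=1$, $m=2$ the same holds with $\lambda_{1,2}(\Omega)$ in place of $\mu'_2$, whereas $\mu'_2<\lambda_{1,2}(\Omega)$ for $N>1$. The question stated as open in \cite{source} is whether $\mu'_m$ can be replaced by $\lambda_{1,m}(\Omega)$, that is, whether the following statement is true for all $N\ge1$ and $m>1$.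

\medskip
\noindent$\mathcal{P}(N,m)$: \emph{for every smooth bounded domain $\Omega\subset\mathbb{R}^N$ and every continuous $f$ with $\ell_+(f)<\lambda_{1,m}(\Omega)$ and $\ell_-(f)<\lambda_{1,m}(\Omega)$, problem \eqref{eq:P} is solvable for all $h\in L^\infty(\Omega)$.}
\medskip

The one-dimensional result and the role of $\lambda_{1,m}(\Omega)$ for the energy suggest the answer yes. The answer is no. We write $B_r=B(0,r)\subset\mathbb{R}^N$ and $B=B_1$.

\begin{theorem}\label{thm:class}
$\mathcal{P}(N,m)$ holds if and only if $N=1$. More precisely, for every $N\ge2$ and $m>1$ there are a smooth bounded domain $\Omega\subset\mathbb{R}^N$ and a continuous $f$ with $\ell_+(f)<\lambda_{1,m}(\Omega)$ and $\ell_-(f)<\lambda_{1,m}(\Omega)$ such that \eqref{eq:P} has no solution for any $h\in L^\infty(\Omega)$ with $\operatorname{ess\,inf}h>0$. If $N>m'$, then $\Omega$ can be taken to be any ball.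
\end{theorem}

For $m=2$ the last assertion covers all balls in dimension $N\ge3$. In high dimension there is an explicit counterexample, which uses only the comparison principle and by itself answers the question.

\begin{theorem}\label{thm:stair}
Let $m>1$ and $N>m'\,m^{(m+1)/(m-1)}$ (for $m=2$: $N\ge17$), and let $\Omega=B$. There is a continuous, nondecreasing, positive $f$ with $\ell_+(f)<\lambda_{1,m}(B)$ and $\lim_{u\to-\infty}mF(u)/|u|^m=0$ such that \eqref{eq:P} has no solution for any $h\in L^\infty(B)$ with $h\ge0$.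
\end{theorem}

To measure the failure, call $\kappa\ge0$ \emph{admissible} for $\Omega$ if \eqref{eq:P} is solvable for all $h\in L^\infty(\Omega)$ whenever $\ell_+(f)<\kappa$ and $\ell_-(f)<\kappa$, and let $K_m(\Omega)$ be the supremum of the admissible $\kappa$. Every number in $[0,\kappa]$ is admissible if $\kappa$ is, and one unsolvable problem gives the bound $K_m(\Omega)\le\max\{\ell_+(f),\ell_-(f),0\}$.

\begin{theorem}\label{thm:K}
Let $N\ge2$, $m>1$, $R>0$. Then
\[
m(N-1)(m')^{m-1}\le R^mK_m(B_R)\le\min\{\,mN(m')^{m-1},\ R^m\lambda_{1,m}(B_R)\},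
\]
and $K_m(B_R)<\lambda_{1,m}(B_R)$ if $N>m'$. So for fixed $m$ one has $R^mK_m(B_R)\sim mN(m')^{m-1}$ as $N\to\infty$, while $R^m\lambda_{1,m}(B_R)\ge(N/m)^m$. For $m=2$: $4(N-1)\le R^2K_2(B_R)\le4N$.
\end{theorem}

\begin{example}\label{ex:three}
Let $m=2$, $N=3$, $\Omega=B$. Here $I_2=\pi/2$, so $\mu'_2=\pi^2/4$. The function $v=\sin(\pi r)/r$, $r=|x|$, is positive in $B$ and satisfies $-\Delta v=-r^{-1}(rv)''=\pi^2v$; testing this equation with the positive first eigenfunction gives $\lambda_{1,2}(B)=\pi^2$. Theorem~\ref{thm:K} gives $\mu'_2<8\le K_2(B)<\pi^2$.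
\end{example}

The reason for the failure is the following. A positive solution of height $d$ takes all values in $[0,d]$, and the equation weighs the values of $f$ at these levels according to the geometry of the level sets. The number $F(d)$ is one particular weighted sum of the values of $f$. In dimension one, conservation of energy expresses the solution through $F$ alone, and the two weightings are compatible. In higher dimension they need not be, and $f$ can be concentrated at the levels where it acts strongly on the solution and contributes little to $F(d)$.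

After the tools of Section~\ref{sec:tools}, Section~\ref{sec:shoot} proves the existence results by shooting, and Section~\ref{sec:stair} gives the explicit counterexample. Sections~\ref{sec:perturb} and~\ref{sec:layer} reduce the existence of a counterexample on a given domain to an inequality between two layers of the first eigenfunction; this inequality is verified for balls in Section~\ref{sec:balls} and for a three-lobed domain in Section~\ref{sec:lobes}. Section~\ref{sec:end} assembles Theorems~\ref{thm:class} and~\ref{thm:K}.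

\section{Comparison, sub- and supersolutions, Picone's inequality}\label{sec:tools}

In this section $\Omega$ is a smooth bounded domain. We write $\mathcal{A}(\xi)=|\xi|^{m-2}\xi$ for $\xi\in\mathbb{R}^N$, with $\mathcal{A}(0)=0$. This is the gradient of the strictly convex function $|\xi|^m/m$, so $(\mathcal{A}(\xi)-\mathcal{A}(\xi'))\cdot(\xi-\xi')>0$ for $\xi\ne\xi'$. An inequality such as $-\Delta_mu\ge g$ means $\int\mathcal{A}(\nabla u)\cdot\nabla v\ge\int gv$ for all $v\ge0$ in $W^{1,m}_0(\Omega)$. We use the following standard facts.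

\begin{itemize}
\item[(F1)] \emph{Boundary values.} If $v\in W^{1,m}(\Omega)$, $w\in W^{1,m}_0(\Omega)$ and $0\le v\le w$, then $v\in W^{1,m}_0(\Omega)$. If $U$ is a finite union of smooth bounded domains with disjoint closures and $v\in W^{1,m}(\mathbb{R}^N)$ vanishes a.e.\ outside $U$, then $v$ has zero trace on $\partial U$, so $v\in W^{1,m}_0(U)$.
\item[(F2)] \emph{Weak comparison.} If $u_1,u_2\in W^{1,m}(\Omega)$, $-\Delta_mu_1\le-\Delta_mu_2$ and $v=(u_1-u_2)^+\in W^{1,m}_0(\Omega)$, then $u_1\le u_2$. Indeed, testing with $v$ gives $\int(\mathcal{A}(\nabla u_1)-\mathcal{A}(\nabla u_2))\cdot\nabla v\le0$; by strict monotonicity of $\mathcal{A}$ we get $\nabla v=0$ a.e., so $v=0$.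
\item[(F3)] \emph{Regularity} \cite{lieberman}. If $u\in W^{1,m}_0(\Omega)$, $-\Delta_mu=g$ and $\|u\|_\infty,\|g\|_\infty\le C$, then $\|u\|_{C^{1,\alpha}(\overline\Omega)}\le C'$ with $\alpha\in(0,1)$ and $C'$ depending only on $\Omega,m,C$.
\item[(F4)] \emph{Strong maximum principle} \cite{vazquez}. If $u\in C^1(\Omega)$, $u\ge0$, $-\Delta_mu\ge0$ and $u\not\equiv0$, then $u>0$ in $\Omega$.
\item[(F5)] \emph{First eigenfunction} \cite{anane,lindqvist}. The infimum $\lambda_1=\lambda_{1,m}(\Omega)$ is attained by a bounded positive function $\varphi$ with $-\Delta_m\varphi=\lambda_1\varphi^{m-1}$, and every $w\in W^{1,m}_0(\Omega)$ with $-\Delta_mw=\lambda_1|w|^{m-2}w$ is a multiple of $\varphi$.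
\end{itemize}

Some consequences of (F5) will be used without comment. By (F3), $\varphi\in C^1(\overline\Omega)$. A minimizer of the Rayleigh quotient satisfies the eigenvalue equation, so it is a multiple of $\varphi$. If an isometry maps $\Omega$ onto itself, it maps $\varphi$ to a positive minimizer of the same norm, so $\varphi$ is invariant. Problem \eqref{eq:P} and $\lambda_{1,m}$ are invariant under translations. Finally, $u(x)=U(x/R)$ solves \eqref{eq:P} in $B_R$ if and only if $U$ solves it in $B$ with $R^mf$ and $R^mh(R\,\cdot)$ in place of $f$ and $h$; hence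
\begin{equation}\label{eq:scaling}
\lambda_{1,m}(B)=R^m\lambda_{1,m}(B_R),\qquad K_m(B)=R^mK_m(B_R).
\end{equation}

\begin{lemma}[sub- and supersolutions]\label{lem:subsuper}
Let $\alpha\le\beta$ in $W^{1,m}(\Omega)\cap L^\infty(\Omega)$ satisfy $\alpha^+,\beta^-\in W^{1,m}_0(\Omega)$, $-\Delta_m\alpha\le f(\alpha)+h$ and $-\Delta_m\beta\ge f(\beta)+h$. Then \eqref{eq:P} has a solution $u$ with $\alpha\le u\le\beta$.
\end{lemma}

\begin{proof}
Let $g(x,s)=f(\min\{\max\{s,\alpha(x)\},\beta(x)\})+h(x)$, which is bounded and continuous in $s$, and let $\Psi(x,s)=\int_0^sg(x,t)\,dt$. Since $\Psi$ is Lipschitz in $s$, the map $u\mapsto\int\Psi(x,u)$ is Lipschitz on $L^1(\Omega)$, hence weakly continuous on $W^{1,m}_0(\Omega)$ by Rellich's theorem and of at most linear growth. So $\frac1m\int|\nabla u|^m-\int\Psi(x,u)$ is coercive and weakly lower semicontinuous, and a minimizer $u$ solves $-\Delta_mu=g(x,u)$. From $0\le(u-\beta)^+\le u^++\beta^-$ and (F1) we get $v=(u-\beta)^+\in W^{1,m}_0(\Omega)$. On $\{u>\beta\}$ we have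 $g(x,u)=f(\beta)+h$, so
\[
\int(\mathcal{A}(\nabla u)-\mathcal{A}(\nabla\beta))\cdot\nabla v\le\int\big(g(x,u)-f(\beta)-h\big)v=0,
\]
and $v=0$ as in (F2). The same computation with $v=(\alpha-u)^+\le\alpha^++u^-$, using $g(x,u)=f(\alpha)+h$ on $\{u<\alpha\}$, gives $u\ge\alpha$. Thus $u$ is bounded and $g(x,u)=f(u)+h$.
\end{proof}

For $m=2$ one obtains obstructions to solvability by multiplying the equation by $\varphi$ and integrating by parts twice. For $m\neq2$ the operator is not linear, and the following inequality takes the place of this step.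

\begin{lemma}[Picone's inequality]\label{lem:picone}
Let $u\in W^{1,m}_0(\Omega)\cap L^\infty(\Omega)$ satisfy $-\Delta_mu=g$ with $g\in L^\infty(\Omega)$, $g\ge0$, $g\not\equiv0$. Then $u\in C^1(\overline\Omega)$, $u>0$ in $\Omega$, and
\[
\int_\Omega g\,u^{1-m}\varphi^m\le\lambda_1\int_\Omega\varphi^m .
\]
\end{lemma}

\begin{proof}
By (F2), $u\ge0$; by (F3), $u\in C^1(\overline\Omega)$; and $u\not\equiv0$ because $g\not\equiv0$, so $u>0$ by (F4). For $\eta>0$ the function $v=\varphi^m(u+\eta)^{1-m}$ is in $C^1(\overline\Omega)$ and vanishes on $\partial\Omega$, so it is a test function. With $z=\varphi/(u+\eta)$,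
\[
\mathcal{A}(\nabla u)\cdot\nabla v=mz^{m-1}\mathcal{A}(\nabla u)\cdot\nabla\varphi-(m-1)z^m|\nabla u|^m\le|\nabla\varphi|^m
\]
by Young's inequality $ma^{m-1}b\le(m-1)a^m+b^m$ with $a=z|\nabla u|$, $b=|\nabla\varphi|$. Hence $\int g\,(u+\eta)^{1-m}\varphi^m\le\int|\nabla\varphi|^m=\lambda_1\int\varphi^m$. The integrand is nonnegative and increases as $\eta\downarrow0$, so monotone convergence concludes.
\end{proof}

\begin{lemma}\label{lem:ceiling}
For $f(u)=\lambda_1|u|^{m-2}u$ and $h=1$ problem \eqref{eq:P} has no solution. Hence $K_m(\Omega)\le\lambda_{1,m}(\Omega)$.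
\end{lemma}

\begin{proof}
Let $u$ be a solution. Testing with $u^-$ gives $\int|\nabla u^-|^m=\lambda_1\int(u^-)^m-\int u^-$. The left side is at least $\lambda_1\int(u^-)^m$, so $u^-=0$. Lemma~\ref{lem:picone} with $g=\lambda_1u^{m-1}+1$ gives $\int u^{1-m}\varphi^m\le0$, which is absurd. Since $\ell_\pm(f)=\lambda_1$, no $\kappa>\lambda_1$ is admissible.
\end{proof}

\section{Radial supersolutions and the energy identity}\label{sec:shoot}

A condition on $\ell_+(f)$ does not make the energy coercive, but it provides amplitudes $d$ at which $F(d)$ is small. On a ball we start the radial equation at height $d$ in the center. If the solution is still nonnegative at the boundary, it is a supersolution, and Lemma~\ref{lem:subsuper} applies.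

\begin{lemma}[shooting]\label{lem:shoot}
Let $N\ge1$, $R>0$, $d>0$. Let $f$ be continuous and $H\ge0$ a constant with $f+H>0$ on $[0,\infty)$. Put $\tilde f=f+H$ on $[0,\infty)$, $\tilde f(s)=\tilde f(0)$ for $s<0$, and $\tilde F(s)=\int_0^s\tilde f$. There is $u\in C^1[0,R]$ with $u(0)=d$, $u'(0)=0$, $u'<0$ on $(0,R]$, such that $z=|u'|^{m-1}$ satisfies $z'+\frac{N-1}{r}z=\tilde f(u)$ on $(0,R]$ and
\begin{equation}\label{eq:energy}
\frac{d}{dr}\Big(\frac{|u'|^m}{m'}+\tilde F(u)\Big)=-(N-1)\frac{|u'|^m}{r}.
\end{equation}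
If $u(R)\ge0$, then $\beta(x)=u(|x|)\ge0$ satisfies $-\Delta_m\beta=f(\beta)+H$ in $B_R$.
\end{lemma}

\begin{proof}
Let $\mathcal{C}=\{v\in C[0,R]:v\le d\}$, a closed convex set, and $M=\max_{[0,d]}\tilde f$. For $v\in\mathcal{C}$ we have $0<\tilde f(v)\le M$. Define
\[
z_v(s)=s^{1-N}\int_0^st^{N-1}\tilde f(v(t))\,dt,\qquad(\mathcal{T}v)(r)=d-\int_0^rz_v(s)^{1/(m-1)}\,ds .
\]
Then $0<z_v(s)\le Ms/N$ for $s>0$. So $\mathcal{T}$ maps $\mathcal{C}$ continuously into a bounded, uniformly Lipschitz subset of $\mathcal{C}$, which is relatively compact by the Arzel\`a--Ascoli theorem, and Schauder's theorem gives a fixed point $u$. It satisfies $u'=-z_u^{1/(m-1)}$, so $z=z_u$, and differentiating $r^{N-1}z$ gives the equation for $z$. Since $|u'|^m=z^{m'}$ and $z^{m'-1}=|u'|$, we have $(|u'|^m/m')'=|u'|z'$, while $(\tilde F(u))'=-\tilde f(u)|u'|$. The sum is $-|u'|(N-1)z/r$, which is \eqref{eq:energy}.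

If $u(R)\ge0$, then $u\ge0$ on $[0,R]$ and $\tilde f(u)=f(u)+H$. The flux $\mathcal{A}(\nabla\beta)=-z(|x|)x/|x|$ is $C^1$ away from $0$ with divergence $-(z'+\frac{N-1}rz)=-(f(\beta)+H)$. Integrate by parts against $v\in C_c^\infty(B_R)$ on $B_R\setminus B_\eta$: the boundary term is $O(\eta^N)$ because $z(\eta)\le M\eta/N$. Letting $\eta\to0$ and using density gives the weak equation.
\end{proof}

\begin{lemma}[reduction]\label{lem:reduce}
Let $\kappa>0$. Suppose that for every continuous $f$ and $H\ge0$ with $f+H>0$ on $[0,\infty)$ and $\ell_+(f)<\kappa$ there is $d>0$ for which a function $u$ as in Lemma~\ref{lem:shoot} satisfies $u(R)\ge0$. Then $\kappa$ is admissible for $B_R$.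
\end{lemma}

\begin{proof}
Let $\ell_\pm(f)<\kappa$, $h\in L^\infty(B_R)$, $H=\|h\|_\infty$. If $f(s)+H\le0$ for some $s\ge0$, the constant $\beta\equiv s$ satisfies $-\Delta_m\beta=0\ge f(\beta)+h$. Otherwise $f+H>0$ on $[0,\infty)$, and Lemma~\ref{lem:shoot} gives $\beta\ge0$ with $-\Delta_m\beta=f(\beta)+H\ge f(\beta)+h$. Apply this to $\hat f(s)=-f(-s)$ and $-h$. The primitive of $\hat f$ is $F(-u)$, so $\ell_+(\hat f)=\ell_-(f)<\kappa$, and we obtain $\hat\beta\ge0$ with $-\Delta_m\hat\beta\ge\hat f(\hat\beta)-h$. Then $\alpha=-\hat\beta\le0$ satisfies $-\Delta_m\alpha\le f(\alpha)+h$, and Lemma~\ref{lem:subsuper} applies with $\alpha^+=\beta^-=0$.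
\end{proof}

We also need the radial form of the first eigenfunction of a ball.

\begin{lemma}\label{lem:radial}
Let $N\ge1$ and let $\varphi$ be the first eigenfunction of $B_R$ with $\varphi(0)=1$, $\lambda_1=\lambda_{1,m}(B_R)$. Then $\varphi$ is radial, $\varphi'<0$ on $(0,R]$, and
\begin{equation}\label{eq:radial}
r^{N-1}|\varphi'(r)|^{m-1}=\lambda_1\int_0^rs^{N-1}\varphi(s)^{m-1}\,ds .
\end{equation}
If $N=1$, then $\lambda_1=(m-1)(I_m/R)^m$.
\end{lemma}

\begin{proof}
The function $\varphi$ is invariant under orthogonal maps, so it is radial, and $\varphi'(0)=0$ because $\varphi$ is $C^1$. Testing with radial functions supported in $B_R\setminus\{0\}$ shows that the continuous function $r^{N-1}|\varphi'|^{m-2}\varphi'$ has distributional derivative $-\lambda_1r^{N-1}\varphi^{m-1}$ on $(0,R)$. It vanishes at $r=0$, which gives $\varphi'<0$ and \eqref{eq:radial}. For $N=1$ the computation that led to \eqref{eq:energy} gives $|\varphi'|^m/m'+\lambda_1\varphi^m/m=\lambda_1/m$, that is, $|\varphi'|=(\lambda_1/(m-1))^{1/m}(1-\varphi^m)^{1/m}$.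 Substituting $s=\varphi(r)$ in $R=\int_0^Rdr$ yields $R=((m-1)/\lambda_1)^{1/m}I_m$.
\end{proof}

For $N=1$ a bounded domain is an interval, which we may translate to $B_L=(-L,L)$. Then $R(\Omega)=L$ and $\mu'_m=\lambda_{1,m}(\Omega)$, so $\mathcal{P}(1,m)$ follows from the result quoted in Section~\ref{sec:intro}. (The translation is needed: for an interval not centered at $0$, $R(\Omega)$ exceeds half its length.) The direct proof below shows where the dimension enters.

\begin{proposition}\label{prop:N1}
$\mathcal{P}(1,m)$ holds for every $m>1$.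
\end{proposition}

\begin{proof}
Let $\Omega=B_L$ and $\lambda_1=\lambda_{1,m}(\Omega)$. We verify the hypothesis of Lemma~\ref{lem:reduce} with $R=L$, $\kappa=\lambda_1$. On $[0,\infty)$ we have $\tilde F(s)=F(s)+Hs$, so $\liminf_{s\to+\infty}m\tilde F(s)/s^m=\ell_+(f)<\lambda_1$. Choose $\kappa'\in(0,\lambda_1)$ larger than $\ell_+(f)$ and put $G(s)=\tilde F(s)-\kappa's^m/m$. There is $s_0>0$ with $G(s_0)<0=G(0)$. The length of the descent from $d$ to $0$ depends on $\tilde F(d)-\tilde F(s)$ for all $s\in[0,d]$, so one good amplitude is not enough; we take for $d$ a minimizer of $G$ on $[0,s_0]$. Then $d>0$, and $G(d)\le G(s)$ reads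
\[
0<\tilde F(d)-\tilde F(s)\le\kappa'(d^m-s^m)/m\qquad(0\le s<d).
\]
Let $u$ be as in Lemma~\ref{lem:shoot}, suppose $u(L)<0$, and let $T<L$ be the zero of $u$. For $N=1$ the right side of \eqref{eq:energy} vanishes, so $|u'|=(m'(\tilde F(d)-\tilde F(u)))^{1/m}$. Substituting $s=u(r)$ and using $m'/m=1/(m-1)$ and Lemma~\ref{lem:radial},
\[
T=\int_0^d\frac{ds}{(m'(\tilde F(d)-\tilde F(s)))^{1/m}}\ge\Big(\frac{m-1}{\kappa'}\Big)^{1/m}\int_0^d\frac{ds}{(d^m-s^m)^{1/m}}=\Big(\frac{m-1}{\kappa'}\Big)^{1/m}I_m=L\Big(\frac{\lambda_1}{\kappa'}\Big)^{1/m}>L ,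
\]
a contradiction. So $u(L)\ge0$.
\end{proof}

For $N\ge2$ the energy is not conserved and $|u'|$ is no longer a function of $\tilde F(d)-\tilde F(u)$. The loss term in \eqref{eq:energy} can be used instead: to descend from $d$ to $0$ before $r=1$, the solution must dissipate a definite amount of energy, and it has only $\tilde F(d)$.

\begin{proposition}\label{prop:lower}
For $N\ge2$ the number $\kappa_0=m(N-1)(m')^{m-1}$ is admissible for $B$.
\end{proposition}

\begin{proof}
We verify the hypothesis of Lemma~\ref{lem:reduce} with $R=1$, $\kappa=\kappa_0$. As above, $\liminf_{s\to+\infty}m\tilde F(s)/s^m=\ell_+(f)<\kappa_0$; choose $d>0$ with $m\tilde F(d)<\kappa_0d^m$. Suppose $u(1)<0$ and let $T<1$ be the zero of $u$. The energy in \eqref{eq:energy} is continuous on $[0,T]$, equals $\tilde F(d)$ at $r=0$ and $|u'(T)|^m/m'\ge0$ at $r=T$. Hence $\tilde F(d)\ge(N-1)\int_0^T|u'|^mr^{-1}dr$. Write $|u'|=|u'|r^{-1/m}\cdot r^{1/m}$ and apply H\"older's inequality, with $\int_0^Tr^{m'/m}dr=T^{m'}/m'$: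
\[
d^m=\Big(\int_0^T|u'|\,dr\Big)^m\le\int_0^T\frac{|u'|^m}{r}\,dr\cdot\Big(\frac{T^{m'}}{m'}\Big)^{m-1}=\frac{T^m}{(m')^{m-1}}\int_0^T\frac{|u'|^m}{r}\,dr .
\]
Therefore $m\tilde F(d)\ge\kappa_0T^{-m}d^m\ge\kappa_0d^m$, a contradiction.
\end{proof}

\section{A staircase nonlinearity}\label{sec:stair}

Take $m=2$, $\Omega=B$, and compare two ways of producing a radial solution of height $d$ that vanishes at $|x|=1$. The linear function $f(u)=\lambda u$ does it for $\lambda=\lambda_{1,2}(B)$, and then $2F(d)/d^2=\lambda_{1,2}(B)$. The constant $f=\gamma d$ gives $u=\gamma d(1-|x|^2)/(2N)$, which has height $d$ for $\gamma=2N$, and then $2F(d)/d^2=4N$. For $N=1$ the constant is the more expensive one ($4>\pi^2/4$), and also for $N=3$ ($12>\pi^2$). But $\lambda_{1,2}(B)\ge N^2/4$ by Lemma~\ref{lem:lamlower}, so for $N\ge17$ the constant is cheaper. A function that equals $\gamma a_{k+1}$ on $[a_k,a_{k+1})$, with $a_k\ll a_{k+1}$, looks like this constant at each scale $d=a_{k+1}$. For $\gamma>2N$ it should push any solution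 that reaches level $a_k$ above level $a_{k+1}$, so that no bounded solution exists. We now carry this out for general $m$.

\begin{lemma}\label{lem:lamlower}
$\lambda_{1,m}(B)\ge(N/m)^m$.
\end{lemma}

\begin{proof}
For $u\in C_c^\infty(B)$, integration by parts, $|x|\le1$ and H\"older's inequality give
\[
N\int|u|^m=-\int x\cdot\nabla|u|^m\le m\int|u|^{m-1}|\nabla u|\le m\|u\|_m^{m-1}\|\nabla u\|_m .\qedhere
\]
\end{proof}

For $0<r\le1$ let
\[
w_r(x)=\int_{|x|}^1\Big(\frac{s^{1-N}\min(s,r)^N}{N}\Big)^{1/(m-1)}ds .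
\]
This function is in $C^1(\overline B)$, radially decreasing, positive in $B$ and zero on $\partial B$. Its flux is $-z(|x|)x/|x|$ with $z(s)=s^{1-N}\int_0^st^{N-1}\mathbf{1}_{\{t<r\}}dt$, so $-\Delta_mw_r=\mathbf{1}_{B_r}$ as in the proof of Lemma~\ref{lem:shoot}. Since $\Delta_m$ is homogeneous of degree $m-1$, (F2) gives for $A>0$
\begin{equation}\label{eq:torsion}
u\in W^{1,m}_0(B),\quad-\Delta_mu\ge A^{m-1}\mathbf{1}_{B_r}\quad\Longrightarrow\quad u\ge Aw_r .
\end{equation}
By monotone convergence, $w_r(0)\to w_1(0)=\int_0^1(s/N)^{1/(m-1)}ds=N^{-1/(m-1)}/m'$ as $r\uparrow1$. Thus $w_1(0)^{m-1}=1/c_*$ with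
\[
c_*=N(m')^{m-1},
\]
which is the constant $2N$ above when $m=2$.

\begin{proposition}\label{prop:stair}
Let $N\ge1$, $m>1$, $\gamma>c_*$. There is a continuous, nondecreasing, positive $f$ with $\ell_+(f)\le m\gamma$ and $\lim_{u\to-\infty}mF(u)/|u|^m=0$ such that \eqref{eq:P} has no solution in $B$ for any $h\in L^\infty(B)$ with $h\ge0$.
\end{proposition}

\begin{proof}
Let $\Gamma=\gamma^{1/(m-1)}$. Since $\gamma>c_*$ we have $\Gamma w_1(0)>1$. Fix $r_1<1$ with $\Gamma w_{r_1}(0)>1$, then $r_0\in(0,r_1)$ with $\Gamma w_{r_1}\ge1$ on $B_{r_0}$, and let $\eta=\min_{\overline{B_{r_1}}}w_{r_0}$, which is positive because $r_1<1$. Choose $q\ge2$ with $\Gamma\eta q\ge1$ and put $a_k=q^k$, so that $a_k<a_{k+1}-1$. Define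
\[
f=\gamma a_1^{m-1}\ \text{ on }(-\infty,a_1-1],\qquad f=\gamma a_{k+1}^{m-1}\ \text{ on }[a_k,a_{k+1}-1]\quad(k\ge1),
\]
and let $f$ be affine on each $[a_k-1,a_k]$. Then $f$ is continuous, positive, nondecreasing, and $f(u)\ge\gamma a_{k+1}^{m-1}$ for $u\ge a_k$. Since $f\le\gamma a_k^{m-1}$ on $(-\infty,a_k-1]$,
\[
\frac{mF(a_k-1)}{(a_k-1)^m}\le m\gamma\Big(\frac{a_k}{a_k-1}\Big)^{m-1}\longrightarrow m\gamma ,
\]
so $\ell_+(f)\le m\gamma$. For $u<0$ we have $F(u)=\gamma a_1^{m-1}u$, and $mF(u)/|u|^m\to0$ as $u\to-\infty$.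

Let $h\ge0$ and let $u$ be a solution. We show by induction that $u\ge a_k$ on $B_{r_0}$ for all $k\ge1$, which contradicts $u\in L^\infty(B)$. For $k=1$: $-\Delta_mu\ge\gamma a_1^{m-1}\mathbf{1}_{B_{r_1}}$, so \eqref{eq:torsion} gives $u\ge a_1\Gamma w_{r_1}\ge a_1$ on $B_{r_0}$. The step from $k$ to $k+1$ has two parts. First, the jump of $f$ at $a_k$ spreads the bound from $B_{r_0}$ to $B_{r_1}$: as $f,h\ge0$, we have $-\Delta_mu\ge\gamma a_{k+1}^{m-1}\mathbf{1}_{B_{r_0}}$, so $u\ge a_{k+1}\Gamma w_{r_0}\ge a_kq\Gamma\eta\ge a_k$ on $B_{r_1}$. Second, the inequality $\gamma>c_*$ raises the bound in the center: now $-\Delta_mu\ge\gamma a_{k+1}^{m-1}\mathbf{1}_{B_{r_1}}$, so $u\ge a_{k+1}\Gamma w_{r_1}\ge a_{k+1}$ on $B_{r_0}$.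
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stair}]
The inequality $mc_*<(N/m)^m$ is equivalent to $N^{m-1}>(m')^{m-1}m^{m+1}$, which is the assumption on $N$; for $m=2$ it reads $N>16$. By Lemma~\ref{lem:lamlower}, $mc_*<\lambda_{1,m}(B)$. Choose $\gamma>c_*$ with $m\gamma<\lambda_{1,m}(B)$ and apply Proposition~\ref{prop:stair}.
\end{proof}

\section{Perturbing the resonant nonlinearity}\label{sec:perturb}

In low dimension the staircase is too expensive. We start instead from $\lambda_1u^{m-1}$, for which \eqref{eq:P} with $h=1$ is unsolvable and the quotient equals $\lambda_1$, and perturb it so that the quotient drops slightly below $\lambda_1$ along a sequence while the obstruction persists. Let $m=2$ and let $u>0$ solve $-\Delta u=(\lambda_1+\varepsilon\rho(u))u+H$ with a constant $H>0$ and a bounded $\rho$. Multiplying by $\varphi$ gives $\varepsilon\int\rho(u)u\varphi+H\int\varphi=0$. For small $\varepsilon$ one expects $u\approx t\varphi$ with an unknown amplitude $t$, so that $\int\rho(t\varphi)\varphi^2$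 is approximately nonpositive. This is impossible if $\int\rho(t\varphi)\varphi^2\ge c>0$ for all $t$. On the other hand $2F(u)/u^2=\lambda_1+2\varepsilon u^{-2}\int_0^u\rho(s)s\,ds$. We therefore look for $\rho$ whose averages of the first kind are positive and whose averages of the second kind are negative along a sequence.

\begin{definition}\label{def:adapted}
Let $0\le w\in L^m(\mathbb{R}^N)$, $w\not\equiv0$. A continuous function $\rho:(0,\infty)\to\mathbb{R}$ is \emph{adapted to $w$} if
\begin{itemize}
\item[(A1)] $\rho$ is bounded and $\sigma(x)=\rho(e^x)$ is uniformly continuous on $\mathbb{R}$;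
\item[(A2)] $\inf_{t>0}\int_{\{w>0\}}\rho(tw)\,w^m\,dx>0$;
\item[(A3)] $\liminf_{u\to+\infty}m\,u^{-m}\int_0^u\rho(s)s^{m-1}ds<0$.
\end{itemize}
\end{definition}

Let $\omega(r)=\sup_{|x-y|\le r}|\sigma(x)-\sigma(y)|$. By (A1), $\omega\le2\|\rho\|_\infty$, $\omega(r)\to0$ as $r\to0$, and
\begin{equation}\label{eq:omega}
|\rho(ta)-\rho(tb)|\le\omega(|\log(a/b)|)\qquad(a,b,t>0).
\end{equation}
The right side does not depend on $t$. This is the purpose of (A1): the amplitude $t$ is not under control and may tend to $0$ or $\infty$.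

\begin{proposition}\label{prop:perturb}
Let $\Omega$ be a smooth bounded domain with first eigenvalue $\lambda_1$ and positive first eigenfunction $\varphi$, extended by $0$, and let $\rho$ be adapted to $\varphi$. Put $f_\varepsilon(u)=(\lambda_1+\varepsilon\rho(u))u^{m-1}$ for $u>0$ and $f_\varepsilon(u)=0$ for $u\le0$. For all sufficiently small $\varepsilon>0$, $f_\varepsilon$ is continuous, $\ell_\pm(f_\varepsilon)<\lambda_1$, and \eqref{eq:P} with $f=f_\varepsilon$ has no solution for any $h\in L^\infty(\Omega)$ with $\operatorname{ess\,inf}h>0$.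
\end{proposition}

\begin{proof}
Since $\rho$ is bounded and $m>1$, $f_\varepsilon$ is continuous, and $f_\varepsilon\ge0$ if $\varepsilon\|\rho\|_\infty\le\lambda_1$. For $u>0$ the quotient is $\lambda_1+\varepsilon mu^{-m}\int_0^u\rho(s)s^{m-1}ds$, so $\ell_+(f_\varepsilon)<\lambda_1$ by (A3); for $u<0$ it is $0$.

Suppose that for some $\varepsilon_n\to0$ there are $h_n$ with $H_n=\operatorname{ess\,inf}h_n>0$ and solutions $\beta_n$. We may assume $\varepsilon_n\|\rho\|_\infty\le\lambda_1$.

\emph{Reduction to constant $h$.} Picone's inequality bounds only a weighted integral of $h_n$, while (F3) needs a uniform bound, so we replace $h_n$ by $H_n$. Since $-\Delta_m\beta_n\ge0$, (F2) gives $\beta_n\ge0$. The functions $0$ and $\beta_n$ satisfy $0\le f_{\varepsilon_n}(0)+H_n$ and $-\Delta_m\beta_n\ge f_{\varepsilon_n}(\beta_n)+H_n$. Lemma~\ref{lem:subsuper} gives a solution $u_n$ of $-\Delta_mu_n=f_{\varepsilon_n}(u_n)+H_n$. By Lemma~\ref{lem:picone}, $u_n>0$ in $\Omega$ and $\int[\lambda_1+\varepsilon_n\rho(u_n)+H_nu_n^{1-m}]\varphi^m\le\lambda_1\int\varphi^m$,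 that is,
\begin{equation}\label{eq:obstruction}
\varepsilon_n\int\rho(u_n)\varphi^m+H_n\int u_n^{1-m}\varphi^m\le0 .
\end{equation}

\emph{The shape of $u_n$.} Let $t_n=\|u_n\|_\infty$ and $v_n=u_n/t_n$. From \eqref{eq:obstruction} and $u_n\le t_n$ we get $H_nt_n^{1-m}\le\varepsilon_n\|\rho\|_\infty\to0$. The right side of
\[
-\Delta_mv_n=(\lambda_1+\varepsilon_n\rho(u_n))v_n^{m-1}+H_nt_n^{1-m}
\]
is therefore uniformly bounded. By (F3) and the Arzel\`a--Ascoli theorem, a subsequence of $v_n$ converges in $C^1(\overline\Omega)$ to some $v\ge0$ with $\|v\|_\infty=1$, and passing to the limit in the weak formulation gives $-\Delta_mv=\lambda_1v^{m-1}$. By (F5), $v=c\varphi$ with $c>0$.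

\emph{Contradiction.} By \eqref{eq:omega}, $|\rho(t_nv_n)-\rho(t_nc\varphi)|\le\omega(|\log(v_n/c\varphi)|)\to0$ at each point of $\Omega$. Dominated convergence gives $\int\rho(u_n)\varphi^m-\int\rho(t_nc\varphi)\varphi^m\to0$. By (A2) the second integral is bounded below by a positive constant, so $\int\rho(u_n)\varphi^m>0$ for large $n$, which contradicts \eqref{eq:obstruction}.
\end{proof}

The assumption on $h$ cannot be relaxed to $h\ge0$ here: $u=0$ is a solution for $h=0$. In Section~\ref{sec:lobes} the eigenfunction is known only approximately, and we need the following stability.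

\begin{lemma}[stability]\label{lem:stable}
If $\rho$ is adapted to $w$, $w_n\ge0$ and $w_n\to w$ in $L^m(\mathbb{R}^N)$, then $\rho$ is adapted to $w_n$ for all large $n$.
\end{lemma}

\begin{proof}
Only (A2) depends on $w$. Put $\rho(0)=0$, $J(t)=\int\rho(tw)w^m$ and $J_n(t)=\int\rho(tw_n)w_n^m$. Writing $J_n-J=\int\rho(tw_n)(w_n^m-w^m)+\int(\rho(tw_n)-\rho(tw))w^m$ and using \eqref{eq:omega},
\[
\sup_{t>0}|J_n(t)-J(t)|\le\|\rho\|_\infty\int|w_n^m-w^m|+\int_{\{w>0\}}\omega_nw^m ,
\]
where $\omega_n=\omega(|\log(w_n/w)|)$ if $w_n>0$ and $\omega_n=2\|\rho\|_\infty$ if $w_n=0$. The first term tends to $0$ by $|a^m-b^m|\le m(a+b)^{m-1}|a-b|$ and H\"older's inequality. Every subsequence has a further subsequence with $w_n\to w$ a.e.; along it $\omega_n\to0$ a.e.\ on $\{w>0\}$, and $\omega_n\le2\|\rho\|_\infty$, so the second term tends to $0$ by dominated convergence.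
\end{proof}

\section{The layer criterion}\label{sec:layer}

When does an adapted function exist? On a logarithmic scale both averages in Definition~\ref{def:adapted} are convolutions. Let $0\le w\in L^m(\mathbb{R}^N)\cap L^\infty(\mathbb{R}^N)$ with $S=\|w\|_\infty>0$. Let $\nu$ be the image of the measure $w^m\,dx$ on $\{w>0\}$ under the \emph{depth} $x\mapsto\log(S/w(x))\in[0,\infty)$. Its total mass $|\nu|=\int w^m$ is finite, and $\nu([0,y])>0$ for every $y>0$ by the definition of $S$. Let $\nu_0$ be the probability measure $me^{-my}dy$ on $[0,\infty)$, and write $(\theta\star\nu)(x)=\int\theta(x-y)\,d\nu(y)$. With $\sigma(x)=\rho(e^x)$, the definition of $\nu$ and the substitution $s=ue^{-y}$ give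
\begin{equation}\label{eq:log}
\int_{\{w>0\}}\rho(tw)w^m=(\sigma\star\nu)(\log tS),\qquad mu^{-m}\int_0^u\rho(s)s^{m-1}ds=(\sigma\star\nu_0)(\log u).
\end{equation}
So (A2) says $\inf\sigma\star\nu>0$ and (A3) says $\liminf_{x\to+\infty}(\sigma\star\nu_0)(x)<0$.

These requirements are incompatible if $\nu_0$ is a superposition of translates of $\nu$, that is, $\nu_0=\zeta\star\nu$ with a finite positive measure $\zeta$ on $[0,\infty)$: then $\sigma\star\nu_0=(\sigma\star\nu)\star\zeta\ge|\zeta|\inf\sigma\star\nu>0$. Two examples show when this happens.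

\begin{example}[the interval, $m=2$]\label{ex:cos}
For $w=\cos x$ on $(-\pi/2,\pi/2)$ the substitution $y=-\log\cos x$ gives $d\nu=2e^{-3y}(1-e^{-2y})^{-1/2}dy$. Let $d\zeta=\frac2\pi e^{-2y}(1-e^{-2y})^{-1/2}dy$. With $T=e^{-2y}$ and the variable $t=e^{-2s}$, the density of $\zeta\star\nu$ at $y$ is
\[
\frac4\pi e^{-2y}\int_0^y\frac{e^{-s}\,ds}{\sqrt{(1-e^{-2s})(1-e^{-2(y-s)})}}=\frac2\pi e^{-2y}\int_T^1\frac{dt}{\sqrt{(1-t)(t-T)}}=2e^{-2y}.
\]
So $\nu_0=\zeta\star\nu$ and no function is adapted to $w$, in agreement with Proposition~\ref{prop:N1}.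
\end{example}

\begin{example}[two levels]\label{ex:two}
Let $a,p>0$ and let $w$ equal $1$ on a set of measure $1$, $e^{-a}$ on a set of measure $p$, and $0$ elsewhere. Then $\nu=\delta_0+pe^{-ma}\delta_a$ (Dirac masses). If $p\le1$, the measure $\zeta$ with density $me^{-my}\sum_{0\le k\le y/a}(-p)^k\ge0$ satisfies $\zeta\star\nu=\nu_0$, because the sums telescope. If $p>1$, take $0<\delta<a$, $e^{ma}/p\le b<e^{ma}$, $A=pe^{-ma}$ and
\[
\theta=-\mathbf{1}_{[-\delta,0]}+b\,\mathbf{1}_{[-a-\delta,-a]}+A\,\mathbf{1}_{[a-\delta,a]} .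
\]
Then $(\theta\star\nu)(x)=\theta(x)+pe^{-ma}\theta(x-a)\ge0$ for all $x$: where $\theta(x)=-1$ we have $\theta(x-a)=b$, and where $\theta(x-a)=-1$ we have $\theta(x)=A$. The third term lies on the positive axis and does not enter $(\theta\star\nu_0)(0)=(1-e^{-m\delta})(-1+be^{-ma})<0$.
\end{example}

In Example~\ref{ex:two} the factorization fails when the lower level carries more mass, relative to the top, than it does for $\nu_0$. In general, for $a\ge0$ and $\delta>0$ let
\[
\Lambda_a(\delta)=\nu([a,a+\delta])=\int_{\{Se^{-a-\delta}\le w\le Se^{-a}\}}w^m\,dx .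
\]
If $\nu_0=\zeta\star\nu$, then $\nu_0([0,\delta])\le\zeta([0,\delta])\Lambda_0(\delta)$ and $\nu_0([a,a+2\delta])\ge\zeta([0,\delta])\Lambda_a(\delta)$. Since
\begin{equation}\label{eq:nuzero}
\nu_0([0,\delta])=1-e^{-m\delta},\qquad\nu_0([a,a+2\delta])=e^{-ma}(1+e^{-m\delta})(1-e^{-m\delta}),
\end{equation}
this forces $e^{ma}\Lambda_a(\delta)\le(1+e^{-m\delta})\Lambda_0(\delta)$. The next lemma says that the opposite inequality produces an adapted function. The proof adjusts the function $\theta$ of Example~\ref{ex:two} in four ways. The layers of $\nu$ have width $\delta$, so the plateau of height $b$ must have width $2\delta$; this is the origin of the factor $1+e^{-m\delta}$. The measure $\nu$ may have unbounded support, so the plateau of height $A$ is long and a small tail remains. A small constant absorbs the tail and makes the infimum positive. Finally $\theta$ is made continuous and repeated periodically.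

\begin{lemma}[layer criterion]\label{lem:layer}
If for some $a,\delta>0$
\begin{equation}\label{eq:layer}
e^{ma}\Lambda_a(\delta)>(1+e^{-m\delta})\,\Lambda_0(\delta),
\end{equation}
then some $\rho$ is adapted to $w$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[->] (-6.6,0)--(5.6,0) node[right]{$x$};
\draw[->] (0,-1.4)--(0,2.5);
\draw[very thick] (-6.3,0)--(-5.7,0)--(-5.5,1.2)--(-3.3,1.2)--(-3.1,0)--(-1,0)--(-0.8,-1)--(-0.2,-1)--(0,0)--(0.15,2)--(4,2)--(4.7,0)--(5.2,0);
\draw[dotted] (-5.5,1.2)--(-5.5,0) node[below]{$-a-2\delta$};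
\draw[dotted] (-3.5,1.2)--(-3.5,0) node[below]{$-a$};
\draw[dotted] (4,2)--(4,0) node[below]{$Y$};
\node[above] at (-1,0) {$-\delta$};
\node[above] at (-4.4,1.2) {$b$};
\node[above] at (2,2) {$A$};
\node[right] at (0,-1) {$-1$};
\end{tikzpicture}
\caption{The profile $\theta=-g_0+bg_1+Ag_2$ in the proof of Lemma~\ref{lem:layer} (not to scale). The dip on $[-\delta,0]$ makes $(\theta\star\nu_0)(0)$ negative. The plateau of height $b$ and the plateau of height $A$, which does not enter $(\theta\star\nu_0)(0)$, make $\theta\star\nu$ nonnegative on $(-\infty,Y]$.}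
\label{fig:theta}
\end{figure}

\begin{proof}
\emph{Step 1: the profile.} By \eqref{eq:layer} there is $b>0$ with $\Lambda_0(\delta)<b\Lambda_a(\delta)$ and $be^{-ma}(1+e^{-m\delta})<1$; by \eqref{eq:nuzero} the latter means $b\nu_0([a,a+2\delta])<\nu_0([0,\delta])$. As $\xi\downarrow0$ we have $\nu([0,\delta+\xi])\downarrow\Lambda_0(\delta)$, and $\nu_0$ has no atoms. So we can fix $\xi$ with $0<\xi<\min(\delta/2,a/2)$ and
\begin{equation}\label{eq:xi}
\nu([0,\delta+\xi])\le b\Lambda_a(\delta),\qquad b\,\nu_0([a-2\xi,a+2\delta+\xi])<\nu_0([\xi,\delta-\xi]).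
\end{equation}
Take continuous functions $g_0,g_1$ with values in $[0,1]$ such that $g_0$ is supported in $[-\delta,0]$ and equals $1$ on $[-\delta+\xi,-\xi]$, and $g_1$ is supported in $[-a-2\delta-\xi,-a+2\xi]$ and equals $1$ on $[-a-2\delta,-a+\xi]$. Put
\[
E=((-g_0+bg_1)\star\nu_0)(0)\le-\nu_0([\xi,\delta-\xi])+b\,\nu_0([a-2\xi,a+2\delta+\xi])<0 .
\]
Let $c_0=|E|/2$, choose $Y>\xi$ with $\nu((Y,\infty))\le c_0|\nu|/2$, and put $A=|\nu|/\nu([0,\xi/2])$. Take a continuous $g_2$ with values in $[0,1]$, supported in $[0,Y+1]$ and equal to $1$ on $[\xi/2,Y]$. Let $\theta=-g_0+bg_1+Ag_2$ (Figure~\ref{fig:theta}) and $D=a+2\delta+\xi$. Then $\theta$ is supported in $[-D,Y+1]$, and $(\theta\star\nu_0)(0)=E$ because $g_2(-y)=0$ for $y\ge0$.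

\emph{Step 2: $(\theta\star\nu)(x)\ge0$ for $x\le Y$, and $(\theta\star\nu)(x)\ge-\nu([x,x+\delta])$ for all $x$.} Since $g_0(x-y)=0$ unless $y\in[x,x+\delta]$, we have $0\le(g_0\star\nu)(x)\le\nu([x,x+\delta])$, which gives the second claim. For the first there are three cases.
\begin{itemize}
\item $x<-\delta$: $[x,x+\delta]\subset(-\infty,0)$, so $(g_0\star\nu)(x)=0$.
\item $-\delta\le x\le\xi$: $(g_0\star\nu)(x)\le\nu([0,\delta+\xi])\le b\Lambda_a(\delta)$ by \eqref{eq:xi}. For $y\in[a,a+\delta]$ we have $x-y\in[-a-2\delta,-a+\xi]$, where $g_1=1$; so $b(g_1\star\nu)(x)\ge b\Lambda_a(\delta)$.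
\item $\xi\le x\le Y$: $(g_0\star\nu)(x)\le|\nu|$. For $y\in[0,\xi/2]$ we have $x-y\in[\xi/2,Y]$, where $g_2=1$; so $A(g_2\star\nu)(x)\ge|\nu|$.
\end{itemize}

\emph{Step 3: periodization.} Choose $P>D+Y+1$ (so $P>\delta$) with $\|\theta\|_\infty e^{m(Y+1)}\sum_{i\ge1}e^{-miP}\le|E|/4$, and let
\[
\sigma(x)=c_0+\sum_{k\in\mathbb{Z}}\theta(x-kP),\qquad\rho(s)=\sigma(\log s).
\]
The translates of $\theta$ have disjoint supports, so $\sigma$ is continuous and $P$-periodic, hence bounded and uniformly continuous; this is (A1). Also, the sum may be integrated term by term against a finite measure.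

For fixed $x$, the intervals $[x-kP,x-kP+\delta]$ with $x-kP>Y$ are disjoint and contained in $(Y,\infty)$. By Step 2,
\[
(\sigma\star\nu)(x)=c_0|\nu|+\sum_k(\theta\star\nu)(x-kP)\ge c_0|\nu|-\nu((Y,\infty))\ge c_0|\nu|/2 ,
\]
which is (A2) by \eqref{eq:log}.

Finally $(\sigma\star\nu_0)(0)=c_0+E+\sum_{k\ne0}\int\theta(-y-kP)\,d\nu_0(y)$. For $k\ge1$ the argument is at most $-P<-D$, so the term vanishes. For $k=-i\le-1$ the integrand vanishes unless $y\ge iP-Y-1$, and $\nu_0([iP-Y-1,\infty))=e^{m(Y+1)}e^{-miP}$; these terms sum to at most $|E|/4$ in absolute value. Hence $(\sigma\star\nu_0)(0)\le\frac12|E|-|E|+\frac14|E|<0$. By periodicity $\sigma\star\nu_0$ takes this value at all points $jP$, $j\ge1$, which is (A3) by \eqref{eq:log}.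
\end{proof}

\section{Balls when $N>m'$}\label{sec:balls}

For small $\delta$, condition \eqref{eq:layer} compares the cap of the eigenfunction near its maximum with a layer at intermediate height, whose mass is of order $\delta$. For $w=\cos x$ the cap $\{w\ge e^{-\delta}\}$ has length of order $\delta^{1/2}$ and dominates. For the eigenfunction $\sin(\pi r)/(\pi r)=1-\pi^2r^2/6+O(r^4)$ of Example~\ref{ex:three} the cap has the same radius $\delta^{1/2}$, but its volume is of order $\delta^{3/2}$, and \eqref{eq:layer} holds. For general $m$ the radius is at most of order $\delta^{1/m'}$.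

\begin{proposition}\label{prop:balls}
If $N>m'$, the first eigenfunction of any ball in $\mathbb{R}^N$ satisfies \eqref{eq:layer} with $a=\log2$ and all small $\delta>0$.
\end{proposition}

\begin{proof}
The eigenfunction of $B(x_0,R)$ is $\varphi((x-x_0)/R)$, where $\varphi$ is that of $B$, and this multiplies all $\Lambda_a(\delta)$ by $R^N$. So let $\varphi$ be as in Lemma~\ref{lem:radial} with $R=1$; then $S=1$. Let $0<\delta\le\log2$, so that $\delta/2\le1-e^{-\delta}\le\delta$.

Since $\varphi$ is decreasing, \eqref{eq:radial} gives $|\varphi'(r)|^{m-1}\ge\lambda_1\varphi(r)^{m-1}r/N$. Let $r_1$ be defined by $\varphi(r_1)=\frac12$. For $r\le r_1$ we get $|\varphi'(r)|\ge\frac12(\lambda_1r/N)^{1/(m-1)}$ and, integrating, $1-\varphi(r)\ge c_1r^{m'}$ with $c_1=(\lambda_1/N)^{1/(m-1)}/(2m')$. If $\varphi(r)\ge e^{-\delta}$, then $r\le r_1$ and $c_1r^{m'}\le\delta$. Hence $\Lambda_0(\delta)\le|B|(\delta/c_1)^{N/m'}$.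

Let $r_2>r_1$ be defined by $\varphi(r_2)=\frac12e^{-\delta}$, and let $M=\max|\varphi'|$. Then $r_2-r_1\ge(1-e^{-\delta})/(2M)\ge\delta/(4M)$. The set $\{\frac12e^{-\delta}\le\varphi\le\frac12\}$ is the annulus $r_1\le|x|\le r_2$, on which $\varphi\ge\frac14$. So $\Lambda_a(\delta)\ge4^{-m}N|B|r_1^{N-1}\delta/(4M)$. Since $N/m'>1$, we have $\Lambda_0(\delta)=o(\delta)$, and \eqref{eq:layer} holds for small $\delta$.
\end{proof}

\section{A three-lobed domain}\label{sec:lobes}

If $2\le N\le m'$, the bound for the cap is no longer $o(\delta)$, and the preceding argument gives nothing for balls. We change the domain and imitate Example~\ref{ex:two}. Let $\psi$ be the first eigenfunction of $B$ with $\max\psi=1$, extended by $0$, let $c_\pm=(\pm10,0,\dots,0)$, and consider for $C>0$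
\begin{equation}\label{eq:profile}
w=C\psi+\tfrac C2\,\psi(\cdot-c_+)+\tfrac C2\,\psi(\cdot-c_-).
\end{equation}

\begin{lemma}\label{lem:profile}
The function \eqref{eq:profile} satisfies \eqref{eq:layer} with $a=\log2$ and any $\delta\in(0,\log2)$.
\end{lemma}

\begin{proof}
Here $S=C$. Let $V=\int_{\{\psi\ge e^{-\delta}\}}\psi^m>0$. Since $Ce^{-\delta}>C/2$, only the central ball meets the top layer, and $\Lambda_0(\delta)=C^mV$. The caps of the two side balls lie in the layer $\frac C2e^{-\delta}\le w\le\frac C2$, so $\Lambda_a(\delta)\ge2(C/2)^mV$. Thus $e^{ma}\Lambda_a(\delta)\ge2C^mV>(1+e^{-m\delta})\Lambda_0(\delta)$.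
\end{proof}

No estimate of $V$ is needed, since all caps have the same shape; one side ball would contribute only $C^mV$ in this count, which is why we take two. The function \eqref{eq:profile} minimizes the Rayleigh quotient on the union of the three balls, but this set is not connected. If we join the balls by thin tubes, the eigenfunction becomes unique up to a factor and the ratio of the heights is no longer at our disposal. We recover it by varying the radius $s$ of the side balls: the eigenfunction concentrates on the largest ball, so the ratio passes from near $0$ to near $\infty$ as $s$ crosses $1$, and the intermediate value theorem provides the ratio we want. Both the continuity in $s$ and the limit of thin tubes follow from one lemma.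

\begin{lemma}[varying domains]\label{lem:domains}
Let $U$ be a finite union of smooth bounded domains with disjoint closures, and let $\Omega_n$ be smooth domains contained in a fixed ball such that
\begin{itemize}
\item[(i)] each compact $K\subset U$ is contained in $\Omega_n$ for large $n$;
\item[(ii)] almost every $x\notin U$ lies outside $\Omega_n$ for all large $n$.
\end{itemize}
Let $\varphi_n\ge0$ be the first eigenfunction of $\Omega_n$ with $\|\varphi_n\|_m=1$, extended by $0$. Then a subsequence converges in $L^m(\mathbb{R}^N)$ to some $\varphi_*\ge0$ in $W^{1,m}_0(U)$ with $\|\varphi_*\|_m=1$ and $\int|\nabla\varphi_*|^m=\lambda_{1,m}(U)$.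
\end{lemma}

\begin{proof}
By (i), each $v\in C_c^\infty(U)$ is a competitor for $\lambda_{1,m}(\Omega_n)$ when $n$ is large; by density, $\limsup\lambda_{1,m}(\Omega_n)\le\lambda_{1,m}(U)$. So $(\varphi_n)$ is bounded in $W^{1,m}(\mathbb{R}^N)$ with supports in a fixed ball, and by Rellich's theorem a subsequence converges weakly in $W^{1,m}$, strongly in $L^m$ and a.e.\ to some $\varphi_*\ge0$ of norm $1$. By (ii), $\varphi_*=0$ a.e.\ outside $U$, so $\varphi_*\in W^{1,m}_0(U)$ by (F1). Finally $\lambda_{1,m}(U)\le\int|\nabla\varphi_*|^m\le\liminf\lambda_{1,m}(\Omega_n)\le\lambda_{1,m}(U)$.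
\end{proof}

\begin{proposition}\label{prop:lobes}
Let $N\ge2$ and $m>1$. There are smooth bounded domains $\Omega_n\subset\mathbb{R}^N$ whose positive first eigenfunctions $\varphi_n$, $\|\varphi_n\|_m=1$, converge in $L^m(\mathbb{R}^N)$ to a function of the form \eqref{eq:profile}.
\end{proposition}

\begin{proof}
Let $\mathcal{R}$ be the reflection $x_1\mapsto-x_1$, let $U_s=B\cup B(c_+,s)\cup B(c_-,s)$, and let $X=\overline{U_1}\cup[c_-,c_+]$, where $[c_-,c_+]$ is the segment through the three centers; $X$ is compact, connected and $\mathcal{R}$-invariant.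

\emph{Step 1: changing the radius.} To make the domain depend continuously on $s$ we obtain it from a fixed one by a diffeomorphism. Let $\chi$ be smooth with $\chi=1$ on $[0,2]$ and $\chi=0$ on $[4,\infty)$, and let
\[
\Phi_s(x)=x+(s-1)Z(x),\qquad Z(x)=\sum_\pm\chi(|x-c_\pm|)(x-c_\pm).
\]
The field $Z$ is smooth with compact support. Fix $\eta\in(0,1)$ such that $\eta Z$ has Lipschitz constant at most $\frac12$, and let $|s-1|\le\eta$ from now on. Then $y=\Phi_s(x)$ is uniquely solvable for $x$ by the contraction principle and $D\Phi_s$ is invertible, so $\Phi_s$ is a smooth diffeomorphism of $\mathbb{R}^N$. From $|\Phi_s(x)-\Phi_s(x')|\ge\frac12|x-x'|$ with $x=\Phi_s^{-1}(y)$, $x'=\Phi_t^{-1}(y)$ we get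
\begin{equation}\label{eq:inverse}
|\Phi_s^{-1}(y)-\Phi_t^{-1}(y)|\le2|\Phi_t(x')-\Phi_s(x')|\le2\|Z\|_\infty|s-t| .
\end{equation}
The map $\Phi_s$ commutes with $\mathcal{R}$, is the identity on $B$ and the dilation of ratio $s$ about $c_\pm$ on $B(c_\pm,2)$; hence $\Phi_s(U_1)=U_s$.

\emph{Step 2: a smooth thin neighborhood of $X$.} Let $d_X=\operatorname{dist}(\cdot,X)$. For $0<\tau<1$ let $d_\tau$ be the convolution of $d_X$ with a smooth radial kernel supported in $B_{\tau/4}$. It is smooth and $\mathcal{R}$-invariant, and $|d_\tau-d_X|\le\tau/4$ because $d_X$ is $1$-Lipschitz. By Sard's theorem there is a regular value $c_\tau\in(\tau/2,3\tau/4)$ of $d_\tau$. Then $X\subset\{d_\tau<c_\tau\}\subset\{d_X<\tau\}$. Let $\Omega_\tau$ be the component of $\{d_\tau<c_\tau\}$ that contains $X$. Near a boundary point, $\{d_\tau<c_\tau\}$ is one side of the smooth hypersurface $\{d_\tau=c_\tau\}$, and this side is connected, so it lies in $\Omega_\tau$; thus $\Omega_\tau$ is a smooth bounded domain. It is $\mathcal{R}$-invariant,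 since $\mathcal{R}\Omega_\tau$ is also a component containing $X$. Put $\Omega_{\tau,s}=\Phi_s(\Omega_\tau)$. These are smooth $\mathcal{R}$-invariant domains in a fixed ball, and $U_s\subset\Omega_{\tau,s}$. Let $\varphi_{\tau,s}>0$ be the first eigenfunction of $\Omega_{\tau,s}$ with $L^m$-norm $1$, which is $\mathcal{R}$-invariant, and let
\[
Q_\tau(s)=\int_{B(c_+,3)}\varphi_{\tau,s}^m\Big/\int_{B(0,3)}\varphi_{\tau,s}^m .
\]

\emph{Step 3: $Q_\tau$ is continuous.} Let $s_n\to s$, $\Omega_n=\Omega_{\tau,s_n}$, $U=\Omega_{\tau,s}$. If $K\subset U$ is compact, then $\Phi_s^{-1}(K)$ has positive distance from the complement of $\Omega_\tau$, so $\Phi_{s_n}^{-1}(K)\subset\Omega_\tau$ for large $n$ by \eqref{eq:inverse}; this is (i). If $x\notin\overline U$, then $\Phi_{s_n}^{-1}(x)\to\Phi_s^{-1}(x)\notin\overline{\Omega_\tau}$, so $x\notin\Omega_n$ for large $n$; as $\partial U$ is a null set, this is (ii). The limit in Lemma~\ref{lem:domains} is a nonnegative normalized minimizer on $U$, so it is $\varphi_{\tau,s}$.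 This holds for every subsequence, hence $\varphi_{\tau,s_n}\to\varphi_{\tau,s}$ in $L^m$ and $Q_\tau(s_n)\to Q_\tau(s)$.

\emph{Step 4: thin tubes.} Let $\tau_n\to0$, $s_n\to s$, $\Omega_n=\Omega_{\tau_n,s_n}$, $U=U_s$. A compact $K\subset U_s$ lies in $U_{s_n}\subset\Omega_n$ for large $n$, which is (i). If $x\notin\Phi_s(X)$, then $\Phi_{s_n}^{-1}(x)\to\Phi_s^{-1}(x)\notin X$, so eventually $d_X(\Phi_{s_n}^{-1}(x))>\tau_n$ and $x\notin\Omega_n$. The set $\Phi_s(X)\setminus U_s$ is contained in the image under $\Phi_s$ of three spheres and a segment, which is null \emph{because $N\ge2$}; this gives (ii). Let $\varphi_*$ be a limit as in Lemma~\ref{lem:domains}; it is $\mathcal{R}$-invariant. On each ball $B^i$ of $U_s$,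
\[
\int_{B^i}|\nabla\varphi_*|^m\ge\lambda_{1,m}(B^i)\int_{B^i}\varphi_*^m\ge\lambda_{1,m}(U_s)\int_{B^i}\varphi_*^m ,
\]
and after summation over $i$ the two ends are equal. So on each $B^i$ either $\varphi_*=0$, or $\varphi_*$ is a first eigenfunction of $B^i$ and $\lambda_{1,m}(B^i)=\lambda_{1,m}(U_s)\le\min_j\lambda_{1,m}(B^j)$. By \eqref{eq:scaling}, the second case occurs only on balls of maximal radius. Note that $B(0,3)\cap U_s=B$ and $B(c_\pm,3)\cap U_s=B(c_\pm,s)$.

For $s_n=s=1-\eta$, $\varphi_*$ vanishes on the side balls, so the numerator of $Q_{\tau_n}(s)$ tends to $0$ and the denominator to $1$. For $s_n=s=1+\eta$, $\varphi_*$ vanishes on $B$, so the denominator tends to $0$ and, by symmetry, the numerator to $\frac12$. As this applies to a subsequence of any sequence $\tau_n\to0$, we have $Q_\tau(1-\eta)\to0$ and $Q_\tau(1+\eta)\to\infty$ as $\tau\to0$.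

\emph{Step 5: tuning.} By Steps 3 and 4, for small $\tau$ there is $s_\tau\in(1-\eta,1+\eta)$ with $Q_\tau(s_\tau)=2^{-m}$. Choose $\tau_n\to0$ with $s_{\tau_n}\to s_*$ and, by Step 4, $\varphi_n=\varphi_{\tau_n,s_{\tau_n}}\to\varphi_*$ in $L^m$. In the limit, using symmetry, $\int_{B(c_\pm,s_*)}\varphi_*^m=2^{-m}\int_B\varphi_*^m$. Since $\|\varphi_*\|_m=1$, these integrals are positive. So all three balls have maximal radius, that is, $s_*=1$, and $\varphi_*=C\psi+C_+\psi(\cdot-c_+)+C_-\psi(\cdot-c_-)$ with $C>0$ and $C_\pm^m=2^{-m}C^m$. This is \eqref{eq:profile}.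
\end{proof}

For $N=1$ the segment $[c_-,c_+]$ is not a null set, and condition (ii) fails in Step 4; this is the only place where the proof uses $N\ge2$.

\section{Proofs of Theorems~\ref{thm:class} and~\ref{thm:K}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
For $N=1$ see Proposition~\ref{prop:N1}. Let $N\ge2$. By Lemmas~\ref{lem:profile} and~\ref{lem:layer}, some $\rho$ is adapted to the limit function of Proposition~\ref{prop:lobes}. By Lemma~\ref{lem:stable} it is adapted to $\varphi_n$ for large $n$, and Proposition~\ref{prop:perturb} shows that $\Omega_n$ and $f_\varepsilon$, with $\varepsilon$ small, have the required properties; in particular there is no solution for $h=1$, so $\mathcal{P}(N,m)$ fails. If $N>m'$ and $\Omega$ is a ball, then Proposition~\ref{prop:balls} and Lemma~\ref{lem:layer} give a function adapted to its first eigenfunction, and Proposition~\ref{prop:perturb} applies to $\Omega$.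
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:K}]
By \eqref{eq:scaling} we may take $R=1$. The lower bound is Proposition~\ref{prop:lower}. Proposition~\ref{prop:stair} gives $K_m(B)\le m\gamma$ for every $\gamma>c_*$, hence $K_m(B)\le mc_*=mN(m')^{m-1}$, and Lemma~\ref{lem:ceiling} gives $K_m(B)\le\lambda_{1,m}(B)$. If $N>m'$, Theorem~\ref{thm:class} provides an unsolvable problem on $B$ with $\ell_\pm(f)<\lambda_{1,m}(B)$, so $K_m(B)\le\max\{\ell_+(f),\ell_-(f),0\}<\lambda_{1,m}(B)$. The ratio $K_m(B)/(mN(m')^{m-1})$ lies in $[1-1/N,1]$, which gives the asymptotics, and the bound for the eigenvalue is Lemma~\ref{lem:lamlower}. For $m=2$ we have $m(m')^{m-1}=4$.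
\end{proof}

\begin{thebibliography}{9}

\bibitem{anane} Anane, 1987.

\bibitem{lieberman} Lieberman, Nonlinear Anal.\ 12 (1988).

\bibitem{lindqvist} Lindqvist, 1990.

\bibitem{source} \emph{On the existence of bounded solutions}, \texttt{http://downloads.hindawi.com/journals/ijmms/2002/735239.pdf}.

\bibitem{vazquez} V\'azquez, Appl.\ Math.\ Optim.\ 12 (1984).

\end{thebibliography}
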